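# A Banach space with the near Radon–Nikodým property and without the near differentiability property

## 1. Differentiable measures, representable operators, and their "near" versions

Throughout, $G$ is an infinite compact metrizable abelian group, written additively, $\lambda$ is its normalized Haar measure, $\mathcal B(G)$ its Borel $\sigma$-algebra, and $L^1=L^1(G,\lambda)$. The dual group $\hat G$ (characters, written multiplicatively) is countably infinite. Since $G$ is infinite, points have measure $0$, so $(G,\lambda)$ is an atomless standard probability space. The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$; $M(\cdot)$ denotes the scalar Borel measures of bounded variation, with the variation norm; $B_Y$ is the closed unit ball of $Y$. Put $\hat\sigma(\gamma)=\int\overline{\gamma}\,d\sigma$.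

A running example is the Cantor group $\mathbb D=\{-1,1\}^{\mathbb N}$ with coordinatewise multiplication. Its characters are $w_S(x)=\prod_{j\in S}x_j$ with $S\subset\mathbb N$ finite.

**Definition 1.** $M_0(G)$ is the set of $\sigma\in M(G)$ whose transform $\hat\sigma$ vanishes at infinity on $\hat G$ (for each $\eta>0$ only finitely many $\gamma$ have $|\hat\sigma(\gamma)|>\eta$). We call such measures Rajchman measures.

**Example.** If $f\in L^1$ then $f\lambda\in M_0(G)$, by Riemann–Lebesgue. The point mass $\delta_0$ is not in $M_0(G)$, since $\hat\delta_0\equiv1$. There can be singular members. On $\mathbb D$ let $a_j=\frac1{2\sqrt j}$ and let $\sigma$ be the law of independent signs $x_j$ with $\mathbf E x_j=a_j$. Then $\hat\sigma(w_S)=\prod_{j\in S}a_j$. If this exceeds $\eta$, then $a_j>\eta$ for all $j\in S$, so $S$ lies in a fixed finite set; hence $\sigma\in M_0(\mathbb D)$. And $\sigma\perp\lambda$: put $S_n=\sum_{j\le n}a_jx_j$ and $v_n=\sum_{j\le n}a_j^2\to\infty$. Under $\lambda$, $S_n$ has mean $0$ and variance $v_n$; under $\sigma$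 it has mean $v_n$ and variance at most $v_n$. By Chebyshev, $\lambda(S_n>v_n/2)\le4/v_n$ and $\sigma(S_n\le v_n/2)\le4/v_n$. Along a subsequence with $\sum 4/v_{n_j}<\infty$, Borel–Cantelli shows that the set where $S_{n_j}>v_{n_j}/2$ infinitely often has $\lambda$-measure $0$ and $\sigma$-measure $1$.

**Definition 2.** Let $X$ be a Banach space. A countably additive $\mu:\mathcal B(G)\to X$ of bounded variation is *differentiable* if there is a Bochner integrable $f:G\to X$ with $\mu(B)=\int_Bf\,d\lambda$ for all $B\in\mathcal B(G)$.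

**Example.** For $X=\mathbb K$ this means $\mu\ll\lambda$. For $X=L^1(G)$, the measure $\mu(B)=\chi_B$ has $\|\mu(B)\|=\lambda(B)$ and is not differentiable. Indeed, a density $f$ would satisfy $\lambda(B\cap E)=\int_B\big(\int_Ef(x)\,d\lambda\big)d\lambda(x)$, so for almost every $x$ we would have $\int_Ef(x)\,d\lambda=\chi_E(x)$ for all $E$ in a countable algebra generating $\mathcal B(G)$. Then $f(x)\lambda=\delta_x$, which is impossible.

A bounded Borel function $\varphi$ is integrated against such a $\mu$ as a uniform limit of simple functions. For $\sigma\in M(G)$,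
$$(\mu*\sigma)(B)=\int\!\!\int\chi_B(x+y)\,d\sigma(y)\,d\mu(x)=\int\sigma(B-x)\,d\mu(x).$$

**Definition 3.** $\mu$ is *nearly differentiable* if $\mu*\sigma$ is differentiable for every $\sigma\in M_0(G)$. $X$ has the *near differentiability property* (with respect to $G$) if every nearly differentiable $X$-valued measure of bounded variation on $\mathcal B(G)$ is differentiable.

**Example.** Take $\mathbb K=\mathbb C$ and $\mu(B)=\big(\int_B\overline\gamma\,d\lambda\big)_{\gamma\in\hat G}\in c_0(\hat G)$. Here $\|\mu(B)\|\le\lambda(B)$. A density would have to be $(\overline{\gamma(x)})_\gamma$, all of whose coordinates have modulus $1$, so it would not lie in $c_0$: $\mu$ is not differentiable. But for $\sigma\in M_0(G)$ the $\gamma$-coordinate of $(\mu*\sigma)(B)$ is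
$$\int\overline{\gamma(x)}\int\chi_B(x+y)\,d\sigma(y)\,d\lambda(x)=\int_B\overline{\gamma(z)}\Big(\int\gamma(y)\,d\sigma(y)\Big)d\lambda(z),$$
so $\mu*\sigma$ has the bounded density $z\mapsto\big(\overline{\gamma(z)}\,\hat\sigma(\gamma^{-1})\big)_\gamma\in c_0(\hat G)$. Hence $\mu$ is nearly differentiable and $c_0$ fails the near differentiability property. (For $\mathbb K=\mathbb R$ use real and imaginary parts as separate coordinates.)

**Definition 4.** A bounded linear $T:L^1(G)\to X$ is *representable* if there is a bounded strongly measurable $g:G\to X$ with $Tf=\int fg\,d\lambda$ for all $f\in L^1$.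

**Example.** Every operator into a finite-dimensional space is representable, because $(L^1)^*=L^\infty$. The identity of $L^1(G)$ is not: by the example after Definition 2, its measure $B\mapsto\chi_B$ has no density.

**Definition 5.** A bounded operator $K:L^1(G)\to L^1(G)$ is *completely continuous* (Dunford–Pettis) if it maps weakly convergent sequences to norm convergent sequences.

**Example.** Compact operators are completely continuous. For $\mathbb K=\mathbb C$ the identity of $L^1(G)$ is not: distinct characters $\gamma_p$ tend weakly to $0$ by Riemann–Lebesgue, but have norm $1$. (For $\mathbb K=\mathbb R$ use real parts, whose $L^1$-norm is at least $\int(\mathrm{Re}\,\gamma)^2\,d\lambda\ge\frac12$ and which form a sequence of functions tending weakly to $0$.) A richer supply comes from the next lemma, which we shall need again at the very end.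

**Lemma 1.** Let $(\Omega_1,P_1)$, $(\Omega_2,P_2)$ be probability spaces and let $D:L^1(P_1)\to L^1(P_2)$ be bounded, mapping $L^2(P_1)$ into $L^2(P_2)$ as a compact operator. Then $D$ maps weakly convergent sequences of $L^1(P_1)$ to norm convergent sequences.

*Proof.* By linearity let $f_p\to0$ weakly in $L^1$. Then $(f_p)$ is uniformly integrable (Dunford–Pettis). Given $\eta>0$, truncation $f_p'=f_p\chi_{\{|f_p|\le M\}}$ with $M$ large gives $f_p=f_p'+f_p''$ with $\sup_p\|f'_p\|_\infty\le M$ and $\sup_p\|f_p''\|_1\le\eta$. The set $\{Df_p'\}$ is relatively compact in $L^2$, hence in $L^1$, and $\|Df_p''\|_1\le\|D\|\eta$. Since $\eta$ is arbitrary, $\{Df_p\}$ is totally bounded in $L^1$. As $Df_p\to0$ weakly, the only possible norm limit of a subsequence is $0$, so $Df_p\to0$ in norm. $\square$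

**Example.** For $\sigma\in M_0(G)$ the convolution $f\mapsto f*\sigma$ is completely continuous on $L^1(G)$. On $L^2$ it multiplies Fourier coefficients by $\hat\sigma$, which vanishes at infinity, so it is compact there.

**Definition 6.** $T:L^1(G)\to X$ is *nearly representable* if $TK$ is representable for every completely continuous $K:L^1(G)\to L^1(G)$. $X$ has the *near Radon–Nikodým property* if every nearly representable $T:L^1(G)\to X$ is representable.

**Example.** Finite-dimensional spaces have the property trivially. The identity of $L^1(\mathbb D)$ is not nearly representable. With $\sigma$ the singular measure after Definition 1, $Kf=f*\sigma$ is completely continuous. If it were represented by $h:\mathbb D\to L^1$, then for all $E$ in a countable generating algebra $\int f(x)(\delta_x*\sigma)(E)\,d\lambda(x)=\int_EKf\,d\lambda=\int f(x)\int_Eh(x)\,d\lambda\,d\lambda(x)$ for all $f\in L^1$. Thus $h(x)\lambda=\delta_x*\sigma$ for almost every $x$, contradicting singularity.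

## 2. Does near Radon–Nikodým imply near differentiability?

Pigno and Saeki showed that the scalar field has the near differentiability property. It is known that for every $G$ as above the near differentiability property implies the near Radon–Nikodým property, that $c_0$ fails both, and that $L^1(G)$ has both. The implication shows how the two notions are related, and its proof is short. Let $S:L^1(G)\to X$ be nearly representable and $\mu(B)=S\chi_B$. For $\sigma\in M_0(G)$ let $\tilde\sigma(B)=\sigma(-B)$, which is again in $M_0(G)$. Since $\int\varphi\,d\mu=S\varphi$ for bounded Borel $\varphi$ and $\sigma(B-x)=(\chi_B*\tilde\sigma)(x)$,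
$$(\mu*\sigma)(B)=S(\chi_B*\tilde\sigma).$$
So $\mu*\sigma$ is the measure of the operator $S\circ(\cdot*\tilde\sigma)$, which is representable because convolution by $\tilde\sigma$ is completely continuous. Hence $\mu$ is nearly differentiable, so it has a density $f$. As $\int_B\|f\|\,d\lambda$ is the variation of $\mu$ on $B$ and is at most $\|S\|\lambda(B)$, $f$ is bounded almost everywhere, and it represents $S$.

In these terms, the near differentiability property tests a measure only against *convolutions* by Rajchman measures; the near Radon–Nikodým property tests an operator against *all* completely continuous operators. The problem, from "On the near differentiability property of Banach spaces" (https://core.ac.uk/download/pdf/82656054.pdf), is whether the converse holds: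

*Is it true that for every infinite compact metrizable abelian group $G$, every Banach space with the near Radon–Nikodým property has the near differentiability property with respect to $G$?*

The answer is no, for every $G$, and with one space for all $G$.

**Theorem.** There is a separable Banach space $X$ such that

(a) $X$ has the near Radon–Nikodým property (for every $G$);

(b) for every infinite compact metrizable abelian group $G$, $X$ fails the near differentiability property with respect to $G$: there is a linear $T_G:L^1(G)\to X$, $\|T_G\|\le1$, such that $\mu(B)=T_G(\chi_B)$ is nearly differentiable but not differentiable;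

(c) (stronger than (a)) for every $G$ and every non-representable bounded $S:L^1(G)\to X$ there is a positive completely continuous $D:L^1(G)\to L^1(G)$, compact as an operator on $L^2(G)$, with $SD$ not representable.

## 3. The averaging lemma and the $c_0$ obstruction

The following lemma turns information on averages into pointwise information; it is used four times below.

**Lemma 2 (averaging).** Let $(\Omega_1,Q)$ be a probability space, $Y$ a separable metrizable locally convex space, $C\subset Y$ nonempty, closed and convex, and $h:\Omega_1\to Y$ such that $\varphi\circ h$ is integrable for all $\varphi\in Y^*$. Suppose that for each $B$ with $Q(B)>0$ there is $y_B\in C$ with $\varphi(y_B)=Q(B)^{-1}\int_B\varphi\circ h\,dQ$ for all $\varphi\in Y^*$. Then $h\in C$ a.e.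

*Proof.* By Hahn–Banach, $Y\setminus C$ is covered by open half-spaces $\{\mathrm{Re}\,\varphi>t\}$ disjoint from $C$, and by Lindelöf countably many suffice. If one of them had $Q(B)>0$ for $B=\{\mathrm{Re}\,\varphi\circ h>t\}$, then averaging over $B$ would give $\mathrm{Re}\,\varphi(y_B)>t$, contradicting $y_B\in C$. So $\{h\notin C\}$ lies in a countable union of null sets. $\square$

**The first approach and where it stops.** The example after Definition 3 suggests looking for $X$ among $c_0$-sums: send a measure $\nu$ to a sequence $(\nu_n)$ of finite-dimensional pieces with norms chosen so that Rajchman measures go to sequences tending to $0$ and point masses do not. This gives failure of near differentiability, as for the Fourier transform. But the target, a $c_0$-sum of nonzero spaces, contains $c_0$. The near Radon–Nikodým property passes to closed subspaces. Indeed, if $Y\subset X$ is closed and $T:L^1\to Y$ is nearly representable, it is so as an operator into $X$; so if $X$ has the property, $T$ is represented by some $g:G\to X$ with values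 a.e. in a separable closed subspace $X_0$. The averages $T(\chi_B/\lambda(B))$ of $g$ lie in $Y\cap X_0$, and Lemma 2 gives $g\in Y$ a.e. Since $c_0$ fails the property, no space containing $c_0$ can have it. A $c_0$-sum as target is excluded, whatever the norms.

**The way past it.** Two choices are made.

First, we keep the $c_0$-sum $A$ only as an ambient space. Inside it sits the set $W$ of those sequences $(\nu_n)$ that come from measures of norm at most $1$ and tend to $0$. We let $X$ be the Davis–Figiel–Johnson–Pełczyński factorization space built on $W$. For each $\varepsilon$, its unit ball is, up to an error $\varepsilon$, contained in a multiple of $W$. So an operator from $L^1$ into $X$ is, up to $\varepsilon$, given by a kernel $\omega\mapsto\mu_\omega$ of *measures*, and measures can be decomposed into absolutely continuous and singular parts.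

Second, the norms must be large on suitable averages of mutually singular measures, yet small on all Rajchman measures. An $\ell_1$-norm never becomes small; an $\ell_r$-norm with a fixed $r>1$ shrinks the average of $N$ disjoint unit vectors by the factor $N^{-(1-1/r)}$. We shall use a tree on which the exponent $r$ decreases to $1$ with depth. Averages whose members split apart only very deep in the tree lose almost nothing.

## 4. Tree norms with exponents decreasing to $1$

**The parameters.** Let $s_k=1/k$ and $r_k=1+s_k$ for $k\ge1$; note that $1-\frac1{r_k}=\frac{s_k}{1+s_k}=\frac1{k+1}$. Put $L_0=1$ and, for $n\ge1$,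
$$m_n=\max(2,n^{n+1}),\quad K_n=m_nL_{n-1},\quad R_n=n^24^{K_n},\quad b_n=64^{R_n},\quad L_n=b_nL_{n-1}.$$
Then $m_n^{-s_n/(1+s_n)}=m_n^{-1/(n+1)}\le1/n$. The four numbers will be used in this order: $m_n$ equal pieces have small $\ell_{r_n}$-norm; $K_n$ bounds the number of heavy cells; $R_n$ is a number of characters; $b_n$ is the number of patterns they produce.

Let $\mathcal T_0=\{\emptyset\}$ and $\mathcal T_n=\prod_{k\le n}\{1,\dots,b_k\}$, so $|\mathcal T_n|=L_n$. Let $Z=\prod_k\{1,\dots,b_k\}$, compact and metrizable, with clopen cylinders $Z_a$, $a\in\bigcup_n\mathcal T_n$. Write $b\ge a$ if $b$ extends $a$, and $z|n$ for the first $n$ coordinates of $z$.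

**Definition 7.** For $u\in\mathbb K^{\mathcal T_n}$ put $N_a(u)=|u_a|$ if $a\in\mathcal T_n$, and
$$N_a(u)=\Big(\sum_{b\text{ child of }a}N_b(u)^{r_{k+1}}\Big)^{1/r_{k+1}}\qquad\text{if }a\in\mathcal T_k,\ k<n.$$
Let $P_n=N_\emptyset$ and $E_n=(\mathbb K^{\mathcal T_n},P_n)$.

**Example.** $P_1$ is the $\ell_2$-norm on $\mathbb K^{b_1}$, as $r_1=2$. $P_2(u)=\big(\sum_{a\le b_1}\|(u_{ab})_b\|_{3/2}^2\big)^{1/2}$.

* **(4.1)** $N_a(u)$ depends only on $|u|$ and is monotone in $|u|$; it is a seminorm with $N_a(u)\le\sum_{b\in\mathcal T_n,\,b\ge a}|u_b|$; and $P_n$ is a norm.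
* **(4.2)** If $a\in\mathcal T_k$ and $k\le l\le n$, then $N_a(u)=N_a\big((N_b(u))_{b\in\mathcal T_l}\big)$.
* **(4.3)** If $a\in\mathcal T_k$, $k\le n$, $r=r_{k+1}$ and $u_1,\dots,u_N\ge0$ in $\mathbb K^{\mathcal T_n}$, then
$$N_a\Big(\sum u_i\Big)\ge\Big(\sum N_a(u_i)^r\Big)^{1/r}\ge N^{-s_{k+1}}\sum N_a(u_i).$$

(4.1) and (4.2) follow from the definition by induction on $n-k$: each step composes with a monotone $\ell_r$-norm, which is at most the $\ell_1$-norm.

*Proof of (4.3).* By induction on $N$ the first inequality reduces to two vectors $u,v\ge0$. If $k=n$ it says $u_a+v_a\ge(u_a^r+v_a^r)^{1/r}$. Let $k<n$ and let $b$ be a child of $a$. By induction on $n-k$, with $r'=r_{k+2}\le r$,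
$$N_b(u+v)\ge\big(N_b(u)^{r'}+N_b(v)^{r'}\big)^{1/r'}\ge\big(N_b(u)^{r}+N_b(v)^{r}\big)^{1/r}.$$
Raise to the power $r$ and sum over $b$ to get $N_a(u+v)^r\ge N_a(u)^r+N_a(v)^r$. The second inequality is Hölder: $\sum t_i\le N^{1-1/r}(\sum t_i^r)^{1/r}$, and $1-\frac1r=\frac{s_{k+1}}{1+s_{k+1}}\le s_{k+1}$. $\square$

The first inequality in (4.3) is where it matters that the exponents decrease with depth. The second says that a sum loses only the factor $N^{-s_{k+1}}$ inside subtrees starting at level $k$, and this factor is close to $1$ when $k$ is large compared with $\log N$.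

**The limit seminorm.** For $\mu\in M(Z)$ let $\mu_n=(\mu(Z_a))_{a\in\mathcal T_n}$. The cylinders generate the Borel sets, so with $h=d\mu/d|\mu|$, $|h|=1$, martingale convergence in $L^1(|\mu|)$ of the conditional expectations $\mu(Z_b)/|\mu|(Z_b)$ of $h$ gives
$$\sum_{b\in\mathcal T_n,\,b\ge a}|\mu(Z_b)|\ \uparrow\ |\mu|(Z_a)\qquad(n\to\infty);\tag{4.4}$$
monotonicity is the triangle inequality.

If $\mu\ge0$, then $N_a(\mu_{n+1})\le N_a(\mu_n)$, since at the last level an $\ell_r$-norm is at most the $\ell_1$-norm (then use (4.2) and monotonicity). So $\psi_a(\mu):=\lim_nN_a(\mu_n)$ exists. Write $\psi=\psi_\emptyset$; thus $\psi(\mu)\le P_n(\mu_n)$ for every $n$ when $\mu\ge0$. For general $\mu$ we have $|\mu_n|\le|\mu|_n$ coordinatewise, so by (4.1) and (4.4)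
$$0\le P_n(|\mu|_n)-P_n(\mu_n)\le P_n\big(|\mu|_n-|\mu_n|\big)\le\sum_{a\in\mathcal T_n}\big(|\mu|(Z_a)-|\mu(Z_a)|\big)\to0.$$
Hence $\psi(\mu):=\lim_nP_n(\mu_n)$ exists for all $\mu\in M(Z)$, and
$$\psi(\mu)=\psi(|\mu|).\tag{4.5}$$
So $\psi$ is a seminorm on $M(Z)$ with $\psi(\mu)\le\|\mu\|$, and it is monotone on positive measures. Letting $n\to\infty$ in (4.2) and (4.3), for positive measures:

* **(4.6)** $\psi_a(\mu)=N_a\big((\psi_b(\mu))_{b\in\mathcal T_l}\big)$ for $a\in\mathcal T_k$, $k\le l$; in particular $\psi(\mu)=P_k\big((\psi_a(\mu))_{a\in\mathcal T_k}\big)$.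
* **(4.7)** $\psi_a\big(\sum_{i\le N}\mu_i\big)\ge N^{-s_{k+1}}\sum_i\psi_a(\mu_i)$ for $a\in\mathcal T_k$.

**Four measures by hand.**

1. *A point mass.* $P_n((\delta_z)_n)=1$ for all $n$, so $\psi(\delta_z)=1$.
2. *Two points.* If $z,z'$ agree in exactly the first $k$ coordinates, then $\psi(\frac12(\delta_z+\delta_{z'}))=(2\cdot2^{-r_{k+1}})^{1/r_{k+1}}=2^{-1/(k+2)}$. Early splitting ($k=0$) costs a factor $2^{-1/2}$; late splitting costs almost nothing.
3. *A slowly splitting measure.* Let $k_0<k_1<\cdots$. Let $z$ be random, with coordinate number $k_j+1$ equal to $1$ or $2$ with probability $\frac12$ each, independently, and all other coordinates $1$. Going up from the leaves, each splitting at $a\in\mathcal T_{k_j}$ multiplies the common value of the two $N_b$ by $2^{1/r_{k_j+1}}$, and the leaf masses are $2^{-\#\text{splittings}}$. So its law $\mu$ has $\psi(\mu)=\prod_j2^{-1/(k_j+2)}$. This is positive if $\sum_j1/k_j<\infty$ (summing over $k_j\ge 1$), although $\mu$ is diffuse as there are infinitely many splittings.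
4. *The uniform measure on $Z$.* $P_n(\mu_n)=\prod_{k\le n}b_k^{1/r_k-1}=\prod_{k\le n}b_k^{-1/(k+1)}\to0$, so $\psi(\mu)=0$.

Example 3 contains the positive half of the proof in miniature; Example 4, the negative half.

## 5. The factorization space $X$

Let $A$ be the $c_0$-sum $c_0(E_n)$, which is separable. For $\mu\in M(Z)$ let $\Theta\mu=(\mu_n)_n\in\ell_\infty(E_n)$, so $\|\Theta\mu\|\le\|\mu\|$. Then $\Theta\mu\in A$ exactly when $\psi(\mu)=0$. Let
$$W=\{\Theta\mu:\ \mu\in M(Z),\ \|\mu\|\le1,\ \psi(\mu)=0\}\subset A,$$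
a bounded absolutely convex set. For $l\ge1$ let $\|\cdot\|_l$ be the gauge of $U_l=2^lW+2^{-l}B_A$. Since $2^{-l}B_A\subset U_l$ and $U_l$ is bounded, it is an equivalent norm on $A$. Let
$$X=\Big\{a\in A:\ |||a|||=\Big(\sum_l\|a\|_l^2\Big)^{1/2}<\infty\Big\},\qquad j:X\to A\text{ the inclusion.}$$

* **(5.1)** $X$ is a separable Banach space, and $j$ is continuous and injective. Indeed, $a\mapsto(a,a,\dots)$ is an isometry of $X$ onto the diagonal of the separable space $\ell_2((A,\|\cdot\|_l)_l)$; the diagonal is closed, as all coordinates of a limit agree. Continuity: $\|a\|_A\le C\|a\|_1\le C|||a|||$.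
* **(5.2)** $W\subset B_X$. Indeed, if $a\in W$ then $2^la\in U_l$, so $\|a\|_l\le2^{-l}$, and $\sum_l4^{-l}<1$.
* **(5.3)** Balls $\{a:|||a-x|||\le r\}$ with $x\in X$, $r>0$ are closed in $A$, and *if $F$ takes values in $X$ and $jF$ is measurable into $A$, then $F$ is strongly measurable into $X$*. For the first: if elements $a_i$ of the ball converge to $a$ in $A$, then $\sum_{l\le L}\|a-x\|_l^2=\lim_i\sum_{l\le L}\|a_i-x\|_l^2\le r^2$ for all $L$. For the second: open sets of the separable space $X$ are countable unions of closed balls, whose preimages under $F$ are preimages under $jF$ of closed sets of $A$; so $F$ is Borel measurable with values in a separable space, hence strongly measurable.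
* **(5.4)** For each $l$, $j(B_X)\subset2U_l=2^{l+1}W+2^{1-l}B_A$, because $|||a|||\le1$ implies $\|a\|_l\le1<2$.

**Example.** With $\mu$ the uniform measure on $Z$, $\Theta\mu\in W\subset B_X$. For a point mass, $\Theta\delta_z\notin A$, since $\psi(\delta_z)=1$.

## 6. Rajchman measures spread over many cells: proof of (b)

Fix $G$. We code $G$ into $Z$ so that $\psi$ vanishes on the image of every Rajchman measure.

**The coding.** Choose finite $\Phi_1\subset\Phi_2\subset\cdots$ with union $\hat G$ and $|\Phi_n|\le n$, and sets $\Gamma^n\subset\hat G$ with $|\Gamma^n|=R_n$. Partition the unit circle into $64$ half-open arcs of length $2\pi/64$. Let $\mathcal Q_n$ be the partition of $G$ according to the arcs containing the values $\gamma(x)$, $\gamma\in\Gamma^n$. It has $64^{R_n}=b_n$ labels (some cells may be empty). Let $\pi:G\to Z$ be the Borel map whose $n$-th coordinate is the $\mathcal Q_n$-label of $x$, and put $C_a=\pi^{-1}(Z_a)$.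

**Lemma 3.** For $\sigma\ge0$ in $M(G)$ and $n\ge1$,
$$P_n\big((\pi_*\sigma)_n\big)\le\frac5n\|\sigma\|+4\sup_{\gamma\notin\Phi_n}|\hat\sigma(\gamma)|.$$

*Proof.* **Separating heavy and light cells.** Let $\nu=\pi_*\sigma$. For $a\in\mathcal T_{n-1}$ let $F_a$ be the set of children $b$ of $a$ with $\nu(Z_b)>\nu(Z_a)/m_n$. Summing these inequalities shows $|F_a|<m_n$. Let $F=\bigcup_a\bigcup_{b\in F_a}C_b$, a union of at most $m_nL_{n-1}=K_n$ sets $C_b$, each nonempty as it has positive measure. For the light children,
$$\sum_{b\notin F_a}\nu(Z_b)^{1+s_n}\le\Big(\frac{\nu(Z_a)}{m_n}\Big)^{s_n}\nu(Z_a).$$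
By (4.2), and since $P_{n-1}$ is at most the $\ell_1$-norm, $P_n(\nu_n)\le\sum_{a\in\mathcal T_{n-1}}N_a(\nu_n)$. Hence
$$P_n(\nu_n)\le\sum_{a}\Big[\sum_{b\in F_a}\nu(Z_b)+\Big(\sum_{b\notin F_a}\nu(Z_b)^{1+s_n}\Big)^{\frac1{1+s_n}}\Big]\le\sigma(F)+\sum_a\nu(Z_a)m_n^{-\frac{s_n}{1+s_n}}\le\sigma(F)+\tfrac1n\|\sigma\|.$$

**A positive trigonometric polynomial that is large on $F$.** It remains to bound $\sigma(F)$. If $F=\emptyset$ we are done. Otherwise choose points $x_1,\dots,x_K$ $(K\le K_n)$, one in each $C_b$ forming $F$. Classify $\gamma\in\Gamma^n$ by which of $4$ half-open arcs of length $\pi/2$ contain $\gamma(x_1),\dots,\gamma(x_K)$. There are at most $4^{K_n}$ classes, so some class $\Gamma_1$ has $|\Gamma_1|\ge R_n4^{-K_n}=n^2$. Let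
$$q(x)=\Big|\tfrac1{|\Gamma_1|}\sum_{\gamma\in\Gamma_1}\gamma(x)\Big|^2=\sum_\gamma\tau(\gamma)\gamma(x),\qquad\tau(\gamma)=\frac{\#\{(\gamma_1,\gamma_2)\in\Gamma_1^2:\gamma_1\gamma_2^{-1}=\gamma\}}{|\Gamma_1|^2}.$$
Here $\tau$ is a symmetric probability on $\hat G$. Since $\gamma_2$ determines $\gamma_1$, $\tau(\gamma)\le1/|\Gamma_1|\le n^{-2}$, so $\tau(\Phi_n)\le n\cdot n^{-2}=1/n$.

At $x_i$ the values $\gamma(x_i)$, $\gamma\in\Gamma_1$, lie in one arc of length $\pi/2$; projecting on its bisector, their mean has modulus at least $\cos(\pi/4)>0.7$. If $x$ is in the same $C_b$ as $x_i$, then $x$ and $x_i$ are in the same cell of $\mathcal Q_n$, so $|\gamma(x)-\gamma(x_i)|\le2\pi/64<0.1$ for $\gamma\in\Gamma^n$. Thus $q(x)\ge0.6^2=0.36\ge\frac14$. So $q\ge\frac14$ on $F$, and $q\ge0$ everywhere.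

**Conclusion.** As $\int\gamma\,d\sigma=\hat\sigma(\gamma^{-1})$ and $|\hat\sigma(\gamma^{-1})|=|\hat\sigma(\gamma)|\le\|\sigma\|$,
$$\sigma(F)\le4\int q\,d\sigma\le4\sum_\gamma\tau(\gamma)|\hat\sigma(\gamma)|\le4\Big(\tfrac1n\|\sigma\|+\sup_{\gamma\notin\Phi_n}|\hat\sigma(\gamma)|\Big).\qquad\square$$

**Corollary 4.** If $\sigma\in M_0(G)$, then $\psi(\pi_*\sigma)=0$ and $\Theta(\pi_*\sigma)\in\|\sigma\|W$.

*Proof.* First, $|\sigma|\in M_0(G)$. Write $|\sigma|=h\sigma$ with $|h|=1$. Trigonometric polynomials $p$ are dense in $L^1(|\sigma|)$; the transform of $p\sigma$ is a finite combination of translates of $\hat\sigma$, so it vanishes at infinity; and $\|p\sigma-h\sigma\|=\int|p-h|\,d|\sigma|$ can be made small, while vanishing at infinity is preserved by norm limits. Now $|\pi_*\sigma|\le\pi_*|\sigma|$, so by Lemma 3 $P_n((\pi_*\sigma)_n)\le P_n((\pi_*|\sigma|)_n)\to0$, because $\Phi_n\uparrow\hat G$. Finally $\|\pi_*\sigma\|\le\|\sigma\|$. $\square$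

**The operator $T_G$.** Define $T_Gf=\Theta(\pi_*(f\lambda))$. By Riemann–Lebesgue and Corollary 4, $T_Gf\in\|f\|_1W$, so by (5.2) $T_G:L^1(G)\to X$ is linear with $\|T_G\|\le1$. Let $\mu(B)=T_G\chi_B$. It is countably additive and $|||\mu(B)|||\le\lambda(B)$, so it has bounded variation.

**$\mu$ is not differentiable.** Suppose $\mu(B)=\int_Bf\,d\lambda$ with $f:G\to X$ Bochner integrable. The $a$-coordinate gives $\lambda(B\cap C_a)=\int_B(jf)_a\,d\lambda$ for all $B$, so for almost every $x$, $(jf(x))_a=\chi_{C_a}(x)$ for all of the countably many $a$. The $E_n$-component of $jf(x)$ is then a unit coordinate vector, of norm $1$ for every $n$. This contradicts $jf(x)\in c_0(E_n)$.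

**$\mu$ is nearly differentiable.** Let $\sigma\in M_0(G)$, $\tilde\sigma(B)=\sigma(-B)$ and
$$F(z)=\Theta\big(\pi_*(\delta_z*\tilde\sigma)\big),\qquad F_a(z)=(\delta_z*\tilde\sigma)(C_a)=\int\chi_{C_a}(z-y)\,d\sigma(y).$$
The transform of $\delta_z*\tilde\sigma$ at $\gamma$ is $\overline{\gamma(z)}\hat\sigma(\gamma^{-1})$, so $\delta_z*\tilde\sigma\in M_0(G)$, with norm $\|\sigma\|$. Corollary 4 gives $F(z)\in\|\sigma\|W$, so $|||F(z)|||\le\|\sigma\|$.

*Measurability.* Each $F_a$ is Borel by Fubini. The norm of $A$ is the supremum over $n$ of continuous functions of finitely many coordinates, so closed balls of $A$ belong to the $\sigma$-algebra generated by the coordinates; as $A$ is separable, so do all Borel sets. Hence $jF$ is Borel, and by (5.3) $F:G\to X$ is strongly measurable; it is bounded.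

*Density.* For Borel $B$, $(\mu*\sigma)(B)=T_G\big(x\mapsto\int\chi_B(x+y)\,d\sigma(y)\big)$, whose $a$-coordinate is, with $x=z-y$,
$$\int\chi_{C_a}(x)\int\chi_B(x+y)\,d\sigma(y)\,d\lambda(x)=\int_B\int\chi_{C_a}(z-y)\,d\sigma(y)\,d\lambda(z)=\int_BF_a\,d\lambda.$$
As $j$ is injective, $(\mu*\sigma)(B)=\int_BF\,d\lambda$. This proves (b). $\square$

## 7. Operators into $X$ as kernels of measures

We turn to (c). Fix $G$, write $\Omega=G$ and $|B|=\lambda(B)$. Let $S:L^1(\Omega)\to X$ be linear, without loss of generality with $\|S\|\le1$. The $E_n$-component of $jS$ is an operator into a finite-dimensional space, so it is $f\mapsto\int fg_n\,d\lambda$ with $g_n:\Omega\to E_n$ Borel, and $\|g_n(\omega)\|\le\|j\|$ for all $n$ and a.e. $\omega$ (by Lemma 2 with $C$ the ball of radius $\|j\|$ of $E_n$). Put $g=(g_n)$. The average of $g$ over $B$, taken componentwise, is $jS(\chi_B/|B|)\in j(B_X)$.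

**Step 1. $S$ is representable if and only if $\|g_n(\omega)\|\to0$ a.e.** This step reduces representability to a scalar condition. If $H_0:\Omega\to X$ represents $S$, then $jH_0=g$ a.e., so $g\in c_0(E_n)$ a.e. Conversely, suppose $g\in A$ a.e. Apply Lemma 2 with $Y=A$, $C=j(B_X)$, closed by (5.3), and $y_B=jS(\chi_B/|B|)$. For $\varphi=(\varphi_n)\in A^*=\ell_1(E_n^*)$, the series $\varphi\circ g=\sum\varphi_n(g_n)$ is dominated by a constant, so $\varphi(y_B)=|B|^{-1}\int_B\varphi\circ g\,d\lambda$. Hence $g\in j(B_X)$ a.e. By (5.3) $j^{-1}g$ is strongly measurable, it is bounded, and it represents $S$, since $j\int fj^{-1}g\,d\lambda=jSf$ and $j$ is injective.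

**From now on $S$ is not representable.** Then we may fix $c>0$ and a Borel set $\Omega_0\subset\Omega$ with $|\Omega_0|>0$ and $\limsup_n\|g_n\|>4c$ on $\Omega_0$. Put $P=|\cdot|/|\Omega_0|$ on $\Omega_0$. Fix $l$ with $\varepsilon:=2^{1-l}\le c/4$, and put $K=2^{l+1}$.

**Step 2. Approximation by measures.** This step replaces $g(\omega)$ by $\Theta\mu_\omega$ up to $\varepsilon$; it is what the factorization buys. By (5.4) all averages of $g$ lie in
$$V=K\Theta(B_{M(Z)})+\varepsilon B_{\ell_\infty(E_n)}\subset\prod_nE_n.$$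
$V$ is convex. It is compact in the product topology: $\Theta$ is continuous from the weak* topology to the product topology, because $\chi_{Z_a}\in C(Z)$, and both balls are compact. Lemma 2 with $Y=\prod_nE_n$, whose functionals involve finitely many components, gives $g(\omega)\in V$ a.e.

We select $\mu_\omega$ measurably. The map $f(\mu,e)=\Theta\mu+e$ from $KB_{M(Z)}\times\varepsilon B_{\ell_\infty(E_n)}$ (weak* and product topologies) onto $V$ is a continuous surjection of compact metrizable spaces. An open set $U$ of the domain is $\sigma$-compact, so $\{v:f^{-1}(v)\cap U\ne\emptyset\}=f(U)$ is $F_\sigma$. The Kuratowski–Ryll-Nardzewski theorem gives a Borel right inverse of $f$. Composing with $g$ (and putting $\mu_\omega=0$ on a null set) we get a weak* measurable $\omega\mapsto\mu_\omega\in M(Z)$ with $\|\mu_\omega\|\le K$ and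
$$\sup_n\|g_n(\omega)-(\mu_\omega)_n\|\le\varepsilon\quad\text{a.e.}\tag{7.1}$$
The function $\omega\mapsto\mu_\omega(Z_a)$ is measurable for each cylinder, and by (4.4) so is $\omega\mapsto|\mu_\omega|(Z_a)$. The cylinders with $\emptyset$ form a $\pi$-system generating the Borel sets, so by Dynkin's theorem $\omega\mapsto\mu_\omega(E)$ and $\omega\mapsto|\mu_\omega|(E)$ are measurable for all Borel $E\subset Z$.

**Step 3. The positive kernel has small averages.** The averages of $g$ lie in $A$, so the averages of $\mu_\omega$ have small $\psi$; this step proves the same for $|\mu_\omega|$. For Borel $B\subset\Omega_0$ let $m_B=\int_B\mu_\omega\,dP$ and $\theta_B=\int_B|\mu_\omega|\,dP$. By (7.1) $\|(m_B)_n-\int_Bg_n\,dP\|\le\varepsilon P(B)$, and $(\int_Bg_n\,dP)_n=|\Omega_0|^{-1}jS\chi_B\in c_0(E_n)$. Hence $\psi(m_B)\le\varepsilon P(B)$. *Claim:*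
$$\psi(\theta_B)\le\varepsilon P(B).\tag{7.2}$$
Let $(\mathcal R_i)$ be successively refining finite Borel partitions of $B$ that generate its Borel sets. Then $\sum_{C\in\mathcal R_i}|m_C|\le\sum_C\theta_C=\theta_B$. For fixed $n$,
$$\sum_{C\in\mathcal R_i}\|m_C\|\ge\sum_{a\in\mathcal T_n}\sum_{C\in\mathcal R_i}\Big|\int_C\mu_\omega(Z_a)\,dP\Big|\xrightarrow[i\to\infty]{}\int_B\sum_{a\in\mathcal T_n}|\mu_\omega(Z_a)|\,dP,$$
by martingale convergence in $L^1$. By (4.4) and monotone convergence the right side increases to $\int_B\|\mu_\omega\|\,dP=\|\theta_B\|$ as $n\to\infty$. Since $\theta_B-\sum_C|m_C|\ge0$, its norm is $\|\theta_B\|-\sum_C\|m_C\|$, which therefore tends to $0$ as $i\to\infty$. By (4.5),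
$$\psi\Big(\sum_C|m_C|\Big)\le\sum_C\psi(|m_C|)=\sum_C\psi(m_C)\le\varepsilon P(B),$$
and $\psi$ is $1$-Lipschitz in norm. So (7.2) follows.

**Step 4. Passing to singular parts.** This step removes from $\mu_\omega$ the part absolutely continuous with respect to the mean measure, at cost $\varepsilon$, so that what remains is pairwise singular for different $\omega$. Let $\theta=\theta_{\Omega_0}$, a finite measure. Let
$$\chi_\omega(z)=\lim_n\frac{\mu_\omega(Z_{z|n})}{\theta(Z_{z|n})}$$
where this is defined and finite, and $0$ elsewhere. It is jointly measurable, since $\mu_\omega(Z_{z|n})=\sum_{a\in\mathcal T_n}\mu_\omega(Z_a)\chi_{Z_a}(z)$.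

*Lebesgue decomposition.* For each $\omega$ the limit exists $\theta$-a.e., and $\mu_\omega=\chi_\omega\theta+\rho_\omega$ with $\rho_\omega\perp\theta$. To see this, decompose $\mu_\omega$ as $f\theta$ plus a combination of positive measures singular to $\theta$. For $f\theta$ the ratios are the conditional expectations of $f$ on level-$n$ cylinders, so they converge to $f$ $\theta$-a.e. For $\nu\ge0$, $\nu\perp\theta$, the ratios form a nonnegative supermartingale under $\theta$, so they converge $\theta$-a.e. to some $h\ge0$, and by Fatou $\int_{Z_a}h\,d\theta\le\nu(Z_a)$ for all $a$. An open set is a countable disjoint union of cylinders, so by outer regularity $h\theta\le\nu$. As $\nu\perp\theta$, $h=0$ $\theta$-a.e.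

In particular $|\mu_\omega|=|\chi_\omega|\theta+|\rho_\omega|$, and $\omega\mapsto\rho_\omega(E)$ is measurable for each Borel $E$, by Fubini; by (4.4) so is $\omega\mapsto|\rho_\omega|(Z_a)$.

*The absolutely continuous part is small.* Let $\varphi_\omega=|\chi_\omega|\in L^1(\theta)$, of norm at most $K$. For $f\in L^\infty(\theta)$, $\omega\mapsto\int\varphi_\omega f\,d\theta$ is measurable and bounded, and by Fubini the average of $\varphi_\omega$ over $B$ is $y_B(z)=P(B)^{-1}\int_B\varphi_\omega(z)\,dP(\omega)$. Since $\varphi_\omega\theta\le|\mu_\omega|$, we have $y_B\theta\le P(B)^{-1}\theta_B$, so $\psi(y_B\theta)\le\varepsilon$ by (7.2). The set $\{h\in L^1(\theta):\psi(h\theta)\le\varepsilon\}$ is closed and convex, and $L^1(\theta)$ is separable. By Lemma 2 and (4.5), $\psi(\chi_\omega\theta)=\psi(\varphi_\omega\theta)\le\varepsilon$ for $P$-a.e. $\omega$. With (7.1), $\limsup_n\|g_n(\omega)\|>4c$ and $\varepsilon\le c/4$ we get, for $P$-a.e. $\omega$,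
$$\limsup_n\|g_n(\omega)-(\rho_\omega)_n\|\le2\varepsilon,\qquad\psi(\rho_\omega)\ge4c-2\varepsilon\ge3.5c.\tag{7.3}$$

*Pairwise singularity.* For $P\times P$-a.e. $(\omega,\omega')$, $\rho_\omega\perp\rho_{\omega'}$. Given $\omega$, choose a Borel $H$ with $|\rho_\omega|(H^c)=0=\theta(H)$. Then $\int|\mu_{\omega'}|(H)\,dP(\omega')=\theta(H)=0$, so $|\rho_{\omega'}|(H)\le|\mu_{\omega'}|(H)=0$ for a.e. $\omega'$. To apply Fubini we need the set of singular pairs to be measurable. With $\nu=|\rho_\omega|$, $\nu'=|\rho_{\omega'}|$, singularity means $\|\nu\wedge\nu'\|=0$, and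
$$\|\nu\wedge\nu'\|=\tfrac12\big(\|\nu\|+\|\nu'\|-\|\nu-\nu'\|\big)=\lim_n\sum_{a\in\mathcal T_n}\min(\nu(Z_a),\nu'(Z_a))$$
by (4.4), which is measurable in $(\omega,\omega')$.

*Profiles.* For $k\ge0$ let $w^k(\omega)=(\psi_a(|\rho_\omega|))_{a\in\mathcal T_k}$. It is measurable and bounded, and $P_k(w^k(\omega))=\psi(\rho_\omega)$ by (4.5) and (4.6).

## 8. Independent samples lose the norm, branching samples keep it

**Step 5. Finite samples.** This step bounds an average of values of $g$ from below by an average of profiles. Let $\omega_1,\dots,\omega_N$ satisfy (7.3) with $\rho_{\omega_i}$ pairwise singular. Then $|\frac1N\sum\rho_{\omega_i}|=\frac1N\sum|\rho_{\omega_i}|$. So by (7.3), (4.5), (4.6) and (4.7), for every $k$,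
$$\liminf_n\Big\|\tfrac1N\sum_ig_n(\omega_i)\Big\|\ge\psi\Big(\tfrac1N\sum_i|\rho_{\omega_i}|\Big)-2\varepsilon\ge N^{-s_{k+1}}P_k\Big(\tfrac1N\sum_iw^k(\omega_i)\Big)-2\varepsilon.\tag{8.1}$$

The plan is to build an operator $D$ whose adjoint replaces $g_n$ by averages of $g_n$ over random samples. The law of large numbers will make it compact on $L^2$, provided $N\to\infty$; and (8.1) should keep these averages from tending to $0$.

**Independent samples do not work.** Take $S=T_G$ from Section 6, where $g_n(\omega)=(\delta_{\pi(\omega)})_n$, and independent $\omega_1,\omega_2,\dots$ with law $\lambda$. For each $n$, by the strong law of large numbers, the level-$n$ vector of $\frac1N\sum_{i\le N}\delta_{\pi(\omega_i)}$ converges a.s. to $(\pi_*\lambda)_n$. Since $\psi(\nu)\le P_n(\nu_n)$ for $\nu\ge0$, Lemma 3 yields for all $n$ so large that $\Phi_n$ contains the trivial character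
$$\limsup_{N\to\infty}\psi\Big(\tfrac1N\sum_{i\le N}\delta_{\pi(\omega_i)}\Big)\le P_n\big((\pi_*\lambda)_n\big)\le\tfrac5n\quad\text{a.s.}$$
So the averages lose all of their norm as $N\to\infty$. In (8.1) there are two competing losses: for fixed $k$ the factor $N^{-s_{k+1}}$ tends to $0$, and if $k$ grows with $N$, the averaged profiles $P_k(\frac1N\sum w^k(\omega_i))$ become small, because the points separate early in the tree.

**Branching samples.** Example 3 of Section 4 suggests the cure: double the sample repeatedly, and resample each point inside a cell so fine that both offspring have nearly the same profile as the parent at a deep level $k_m$. Then at the $m$-th doubling nothing is lost above level $k_m$, and below level $k_m$ the loss is at most $(2^{m+1})^{-s_{k_m+1}}$. The product of these factors converges if $k_m$ grows fast.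

**Step 6. The branching sample.** Let $k_m=4^{m+4}$ and $\alpha_m=2^{-(m+1)s_{k_m+1}}$. Since $s_{k_m+1}<4^{-m-4}$ and $\sum_{m\ge0}(m+1)4^{-m-4}=\frac1{256}\cdot\frac{16}9<0.01$, we have $\prod_m\alpha_m\ge2^{-0.01}>0.99$. Let $\delta_m=\min(1,c)2^{-m-8}$, so that $\sum_m\delta_m\le\min(1,c)/128$.

*The probability space.* Let $I=\bigcup_{m\ge0}\{0,1\}^m$, with $|i|=m$ for $i\in\{0,1\}^m$, and let $\Omega'=[0,1]^I$ with product Lebesgue measure $\mathbf P$ and coordinates $U_i$. It is an atomless standard probability space, hence isomorphic mod $0$ to $(G,\lambda)$. For Borel $B\subset\Omega_0$ with $P(B)>0$ fix a Borel $\tau_B:[0,1]\to B$ carrying Lebesgue measure to $P(\cdot|B)$; it exists because $B$ with $P(\cdot|B)$ is a standard probability space.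

*The sample.* Successively refining finite Borel partitions $\mathcal P_0,\mathcal P_1,\dots$ of $\Omega_0$ into sets of positive measure, and integers $n_0<n_1<\cdots$, will be constructed in the order $n_0,\mathcal P_0,n_1,\mathcal P_1,\dots$. Given the partitions, put $\omega_\emptyset=\tau_{\Omega_0}(U_\emptyset)$. For $|i|=m$ let $B_i\in\mathcal P_m$ be the cell containing $\omega_i$, and let $\omega_{i\epsilon}=\tau_{B_i}(U_{i\epsilon})$, $\epsilon\in\{0,1\}$. Thus $(\omega_i)_{|i|=m}$ depends only on $\mathcal P_0,\dots,\mathcal P_{m-1}$. Let $\mathfrak F_m=\sigma(U_i:|i|\le m)$.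

*Its laws.* Given $\mathfrak F_m$, the points $\omega_{i\epsilon}$ $(|i|=m,\ \epsilon\in\{0,1\})$ are independent with laws $P(\cdot|B_i)$. By induction each $\omega_i$ has law $P$: if $\omega_i$ has, then $\mathbf P(\omega_{i\epsilon}\in E)=\sum_{B\in\mathcal P_m}P(B)P(E|B)=P(E)$. The joint law of $(\omega_{i'})_{|i'|=m+1}$ is a finite mixture, over the values of $(B_i)_{|i|=m}$, of products of measures $P(\cdot|B)$, so it is absolutely continuous with respect to $P^{2^{m+1}}$. Hence a.s., for each $m$, the $\rho_{\omega_i}$ with $|i|=m$ are pairwise singular and (7.3) holds at each $\omega_i$. Put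
$$q_m=P_{k_m}\Big(2^{-m}\sum_{|i|=m}w^{k_m}(\omega_i)\Big).$$

*Choice of $n_m$.* Suppose $\mathcal P_0,\dots,\mathcal P_{m-1}$ are given. By (8.1) with $N=2^m$, $k=k_m$, and $2^{-ms_{k_m+1}}\ge\alpha_m$, a.s. $\liminf_n\|2^{-m}\sum_{|i|=m}g_n(\omega_i)\|\ge\alpha_mq_m-2\varepsilon$. So the norms exceed $\alpha_mq_m-3\varepsilon$ for all large $n$, a.s., and we may choose $n_m$ (larger than $n_{m-1}$ if $m\ge1$) with
$$\mathbf P\Big(\Big\|2^{-m}\sum_{|i|=m}g_{n_m}(\omega_i)\Big\|\ge\alpha_mq_m-3\varepsilon\Big)\ge1-\delta_m.\tag{8.2}$$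

*Choice of $\mathcal P_m$.* By martingale convergence along a generating sequence of partitions, choose $\mathcal P_m$ refining $\mathcal P_{m-1}$ so fine that
$$\int P_{k_m}\big(w^{k_m}-\mathbf E[w^{k_m}|\mathcal P_m]\big)dP\le\delta_m,\qquad\int\big\|g_{n_m}-\mathbf E[g_{n_m}|\mathcal P_m]\big\|dP\le\delta_m.\tag{8.3}$$
Null cells are absorbed into cells of positive measure inside the same cell of $\mathcal P_{m-1}$, which changes the conditional expectations only on a null set.

*Lower bound for $q_m$.* We compare $q_{m+1}$ with $q_m$. Let $a\in\mathcal T_{k_m}$. By (4.3) with $N=2^{m+1}$, and since $N_a(w^{k_{m+1}}(\omega))=w_a^{k_m}(\omega)$ by (4.6),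
$$N_a\Big(2^{-m-1}\sum_{|i'|=m+1}w^{k_{m+1}}(\omega_{i'})\Big)\ge\alpha_m2^{-m-1}\sum_{|i'|=m+1}w_a^{k_m}(\omega_{i'}).$$
Applying $P_{k_m}$ and (4.2), and then the triangle inequality,
$$q_{m+1}\ge\alpha_mP_{k_m}\Big(2^{-m-1}\sum_{|i'|=m+1}w^{k_m}(\omega_{i'})\Big)\ge\alpha_m(q_m-\xi_m),$$
$$\xi_m=P_{k_m}\Big(2^{-m-1}\sum_{|i|=m,\,\epsilon}\big(w^{k_m}(\omega_{i\epsilon})-w^{k_m}(\omega_i)\big)\Big).$$
Both $\omega_{i\epsilon}$ and $\omega_i$ lie in $B_i\in\mathcal P_m$ and have law $P$. Comparing each of $w^{k_m}(\omega_{i\epsilon})$ and $w^{k_m}(\omega_i)$ with $\mathbf E[w^{k_m}|\mathcal P_m](B_i)$, (8.3) gives $\mathbf E\xi_m\le2\delta_m$.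

Since $q_0=\psi(\rho_{\omega_\emptyset})\ge3.5c$ a.s., $\alpha_l\le1$, $\xi_l\ge0$ and $\prod\alpha_l>0.99$, iteration gives $q_m\ge0.99\cdot3.5c-\sum_l\xi_l=3.465c-\sum_l\xi_l$ for all $m$. As $\mathbf E\sum_l\xi_l\le c/64$, Markov's inequality gives $\mathbf P(\sum_l\xi_l>0.465c)\le\frac1{64\cdot0.465}<\frac1{16}$. So with probability at least $\frac{15}{16}$ we have $q_m\ge3c$ for all $m$, and then $\alpha_mq_m-3\varepsilon\ge2.97c-0.75c\ge2c$. With (8.2),
$$\mathbf P\Big(\Big\|2^{-m}\sum_{|i|=m}g_{n_m}(\omega_i)\Big\|\ge2c\ \text{ for all }m\Big)\ge\tfrac{15}{16}-\sum_m\delta_m\ge\tfrac78.\tag{8.4}$$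

## 9. The completely continuous operator given by the branching sample

**Step 7. Definition of $R$ and $D$.** This step turns the sample into an operator. For $F\in L^\infty(\Omega_0,P)$ let
$$X_m(F)=2^{-m}\sum_{|i|=m}\mathbf E[F|\mathcal P_m](B_i).$$
Given $\mathfrak F_m$, the cell $B_{i\epsilon}$ is distributed on the $\mathcal P_{m+1}$-subcells of $B_i$ according to $P(\cdot|B_i)$, so the conditional mean of $\mathbf E[F|\mathcal P_{m+1}](B_{i\epsilon})$ is $\mathbf E[F|\mathcal P_m](B_i)$. Hence $(X_m(F))$ is a bounded $(\mathfrak F_m)$-martingale. Let $RF$ be its a.s. limit. Then $R:L^\infty(\Omega_0)\to L^\infty(\Omega')$ is linear and positive, $\|RF\|_\infty\le\|F\|_\infty$, $R1=1$, $\mathbf E[RF]=\mathbf E[X_0(F)]=\int F\,dP$ and $\mathbf E|RF|\le\mathbf E[R|F|]=\int|F|\,dP$.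

For $f\in L^\infty(\Omega')$ we have $|\mathbf E[f\,RF]|\le\|f\|_\infty\|F\|_1$, so there is $Df\in L^\infty(\Omega_0)$ with $\int Df\,F\,dP=\mathbf E[f\,RF]$ for all $F\in L^\infty$. As $|\int Df\,F\,dP|\le\|f\|_1\|F\|_\infty$, also $\|Df\|_1\le\|f\|_1$. Hence $D$ extends to a positive contraction $D:L^1(\Omega')\to L^1(\Omega_0,P)$ with
$$\int Df\,F\,dP=\mathbf E[f\,RF]\qquad(f\in L^1(\Omega'),\ F\in L^\infty(\Omega_0)).\tag{9.1}$$

**Step 8. $D$ is compact on $L^2$ and completely continuous on $L^1$.** Here the averaging over $2^m\to\infty$ points is used. Given $\mathfrak F_m$, the $2^{m+1}$ terms of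
$$X_{m+1}(F)-X_m(F)=2^{-m-1}\sum_{|i|=m,\,\epsilon}\big(\mathbf E[F|\mathcal P_{m+1}](B_{i\epsilon})-\mathbf E[F|\mathcal P_m](B_i)\big)$$
are independent with mean zero. Each $\omega_{i\epsilon}$ has law $P$, and its $\mathcal P_{m+1}$- and $\mathcal P_m$-cells are $B_{i\epsilon}$ and $B_i$. So
$$\mathbf E|X_{m+1}(F)-X_m(F)|^2=4^{-m-1}\cdot2^{m+1}\big\|\mathbf E[F|\mathcal P_{m+1}]-\mathbf E[F|\mathcal P_m]\big\|_2^2=2^{-m-1}\big\|\mathbf E[F|\mathcal P_{m+1}]-\mathbf E[F|\mathcal P_m]\big\|_2^2.$$
Martingale differences are orthogonal, both for $(X_m(F))$ and for $(\mathbf E[F|\mathcal P_m])$. Summing over $l\ge m$, $\|RF-X_m(F)\|_2^2\le2^{-m-1}\|F\|_2^2$. Each $X_m$ is of finite rank and bounded from $L^2(\Omega_0)$ to $L^2(\Omega')$, since it depends only on the finitely many values of $\mathbf E[F|\mathcal P_m]$. So $R$ extends to a norm limit of finite rank operators, a compact operator $L^2(\Omega_0)\to L^2(\Omega')$. By (9.1), for $f\in L^2(\Omega')$, $|\int Df\,F\,dP|\le\|f\|_2\|R\|_{2\to2}\|F\|_2$; so $D$ maps $L^2(\Omega')$ boundedly into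 $L^2(\Omega_0)$ and is there the transpose of $R$, hence compact. By Lemma 1, $D$ is completely continuous on $L^1$.

**Step 9. $SD$ is not representable.** More precisely, we must insert the embedding of $L^1(\Omega_0,P)$. Let $\iota:L^1(\Omega_0,P)\to L^1(\Omega)$, $\iota f=|\Omega_0|^{-1}f\chi_{\Omega_0}$; it is positive, isometric on $L^1$ and bounded on $L^2$. By (9.1) the $E_n$-component of $jS\iota D$ is
$$f\mapsto\int Df\,g_n\,dP=\mathbf E[f\,Rg_n],$$
with $R$ acting coordinatewise. So it suffices to keep $\|Rg_n\|$ from tending to $0$, and for this we compare $Rg_{n_m}$ with the sample average in (8.4).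

Fix $m$ and let $h=g_{n_m}-\mathbf E[g_{n_m}|\mathcal P_m]$. All descendants of $\omega_i$, $|i|=m$, lie in $B_i$. So for $l\ge m$ each term of $X_l(\mathbf E[g_{n_m}|\mathcal P_m])$ is the value of $\mathbf E[g_{n_m}|\mathcal P_m]$ on the cell $B_i$ of the ancestor at generation $m$; thus $X_l(\mathbf E[g_{n_m}|\mathcal P_m])=X_m(g_{n_m})$, and $R(\mathbf E[g_{n_m}|\mathcal P_m])=X_m(g_{n_m})$. Also $\|X_l(h)\|\le X_l(\|h\|)$ for all $l$ by the triangle inequality, hence $\|Rh\|\le R\|h\|$. Therefore, by (8.3),
$$\mathbf E\|Rg_{n_m}-X_m(g_{n_m})\|=\mathbf E\|Rh\|\le\int\|h\|\,dP\le\delta_m,$$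
$$\mathbf E\Big\|X_m(g_{n_m})-2^{-m}\sum_{|i|=m}g_{n_m}(\omega_i)\Big\|=\mathbf E\Big\|2^{-m}\sum_{|i|=m}h(\omega_i)\Big\|\le\int\|h\|\,dP\le\delta_m.$$
By Markov, $\mathbf P\big(\|Rg_{n_m}-2^{-m}\sum_{|i|=m}g_{n_m}(\omega_i)\|>c\big)\le2\delta_m/c\le2^{-m-7}$. These probabilities sum to at most $\frac1{64}$, so with (8.4)
$$\mathbf P\big(\|Rg_{n_m}\|\ge c\ \text{ for all }m\big)\ge\tfrac78-\tfrac1{64}>\tfrac12.$$
If $S\iota D$ were represented by a bounded strongly measurable $H:\Omega'\to X$, then $jH=(Rg_n)_n$ a.e., so $\|Rg_n\|\to0$ a.e. As $n_m\to\infty$, this is a contradiction.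

**Step 10. Back to $G$.** Identify $\Omega'$ with $(G,\lambda)$ by a measure isomorphism; this is a positive isometry for both the $L^1$- and the $L^2$-norms. Then $\iota D$ becomes a positive completely continuous operator on $L^1(G)$, compact on $L^2(G)$, and $S\iota D$ is not representable. This proves (c), with $\iota D$ in the role of $D$. By (c) a non-representable $S:L^1(G)\to X$ is never nearly representable, which is (a). Together with (b) from Section 6, the Theorem is proved: the near Radon–Nikodým property does not imply the near differentiability property, with respect to any infinite compact metrizable abelian group $G$. $\blacksquare$
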